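# How large the remainder in the mean square of $\Delta(x)$ must get

## Two lower bounds that refute a conjectured $O(x)$

Let $d(n)$ be the number of divisors of $n$, let $\gamma$ be Euler's constant, and for $x\ge 2$ let
$$\Delta(x)=\sum_{n\le x}d(n)-x(\log x+2\gamma-1).$$
Put $C=(6\pi^2)^{-1}\sum_{m\ge1}d(m)^2m^{-3/2}$ and define $F(X)$, for $X\ge2$, by
$$\int_2^X\Delta(x)^2\,dx=CX^{3/2}+F(X).$$
Three facts about $F$ are given to us as known: $F(X)\ll X\log^4X$; $F(x)=\Omega_-(x\log^2x)$; and there is a unique constant $\kappa$ such that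
$$\int_2^X\Big(F(x)+\frac{x\log^2x}{4\pi^2}-\kappa x\log x\Big)dx\ll X^2. \tag{1}$$
With this $\kappa$ write
$$\ell(x)=\frac{\log^2x}{4\pi^2}-\kappa\log x,\qquad E(x)=F(x)+x\,\ell(x),\qquad G(x)=\frac{E(x)}{x}.$$
The conjecture under discussion is
$$F(x)=-\frac{x\log^2x}{4\pi^2}+\kappa x\log x+O(x)\qquad(x\to\infty),$$
that is, that $G$ is bounded. It is false.

**Theorem 1.** There is $c>0$ such that for every sufficiently large $N$ there is $x\in[e^N,e^{15N}]$ with $|E(x)|\ge c\,x(\log\log x)^3$. Hence $E(x)=\Omega\big(x(\log\log x)^3\big)$, and the conjecture fails. More precisely, there are arbitrarily large $t$ with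
$$F((t+1)^2)-F(t^2)\ge c\,t^2(\log\log t)^3.$$
Consequently $F(x)=M(x)+O(x)$ is impossible for every function $M$ satisfying $M((t+1)^2)-M(t^2)\ll t^2$.

**Theorem 2.** There is $c>0$ with
$$\limsup_{x\to\infty}\frac{G(x)}{(\log\log\log x)^3}\ge c,\qquad\liminf_{x\to\infty}\frac{G(x)}{(\log\log\log x)^3}\le-c.$$
In particular $\limsup G=+\infty$ and $\liminf G=-\infty$, so $E(x)=\Omega_\pm\big(x(\log\log\log x)^3\big)$.

No unproved hypothesis is used. Theorem 1 alone refutes the conjecture. Theorem 2 gives a smaller bound but controls the sign.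

## The window $[t^2,(t+1)^2]$ and the unit mean of $D(t)^2$

In plain words: the mean square of $\Delta$ has a main term $CX^{3/2}$, and on average the remainder $F$ follows the curve $-x\ell(x)$ to within $O(x)$. Does it follow this curve at every point, or only on average?

The symbols $\Omega$ are used as follows. For $h>0$, $f=\Omega(h)$ means $\limsup|f|/h>0$; $f=\Omega_-(h)$ means $\liminf f/h<0$; $f=\Omega_\pm(h)$ means $\limsup f/h>0$ and $\liminf f/h<0$. For instance $x\sin x=\Omega_\pm(x)$, while $x(\sin x-1)$ is $\Omega_-(x)$ and never positive.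

The third given fact is often written $\int_2^XF=-(8\pi^2)^{-1}X^2\log^2X+cX^2\log X+O(X^2)$ with a certain constant $c$. Since $\int x\log^2x\,dx=\frac{x^2}2\log^2x-\frac{x^2}2\log x+\frac{x^2}4$, comparison with (1) shows that the two forms are equivalent, with $\kappa=2c-\frac1{4\pi^2}$.

To get a feeling for $\Delta$: on $[2,3)$ we have $\sum_{n\le x}d(n)=3$, so $\Delta(2)\approx3-2(0.6931+0.1544)\approx1.305$. Then $\Delta$ falls continuously to about $-0.759$ as $x\to3^-$, and jumps up by $d(3)=2$ at $x=3$.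

The natural variable is $t=\sqrt x$. Put
$$D(t)=t^{-1/2}\Delta(t^2).$$
The function $F$ is continuous, and off the integers $F'(X)=\Delta(X)^2-\frac32CX^{1/2}$. Hence, whenever $t^2$ is not an integer,
$$\frac{d}{dt}F(t^2)=2t\Big(tD(t)^2-\tfrac32Ct\Big)=2t^2D(t)^2-3Ct^2. \tag{2}$$
Integrating over a unit interval,
$$F((t+1)^2)-F(t^2)=\int_t^{t+1}\big(2v^2D(v)^2-3Cv^2\big)dv. \tag{3}$$
On the other hand $x\ell(x)$ has derivative $O(\log^2x)$, so it changes by only $O(t\log^2t)$ between $t^2$ and $(t+1)^2$. If $G$ were bounded, the left side of (3) would be $O(t^2)$, and therefore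
$$\int_t^{t+1}D(v)^2\,dv=O(1)\qquad(t\to\infty).$$
To refute the conjecture it is therefore enough to show that **the mean of $D^2$ over unit intervals is unbounded**. Note that this reduction uses neither $\kappa$ nor the bound on $F$; it only uses that $x\ell(x)$ varies slowly. Over long ranges the average of $D^2$ is $\frac32C=\frac1{4\pi^2}\sum d(m)^2m^{-3/2}$, so we are looking for exceptional unit intervals.

## Voronoï's formula, a Fejér kernel, and three arithmetic facts

Write $e(y)=e^{2\pi iy}$, let $\|y\|$ be the distance from $y$ to the nearest integer, and put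
$$w_{mn}=\frac{d(m)d(n)}{(mn)^{3/4}},\qquad P_Y(t)=\frac1{\pi\sqrt2}\sum_{n\le Y}\frac{d(n)}{n^{3/4}}\cos\!\Big(4\pi\sqrt n\,t-\frac\pi4\Big).$$

**Fact 1 (truncated Voronoï formula; Titchmarsh, *Theory of the Riemann Zeta-function*, (12.4.4); Ivić, *The Riemann Zeta-function*, Ch. 3).** For $1\ll Z\le x$,
$$\Delta(x)=\frac{x^{1/4}}{\pi\sqrt2}\sum_{n\le Z}\frac{d(n)}{n^{3/4}}\cos\!\Big(4\pi\sqrt{nx}-\frac\pi4\Big)+O\big(x^{1/2+\epsilon}Z^{-1/2}\big).$$

With $x=t^2$ and after division by $t^{1/2}$ this reads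
$$D(t)=P_Z(t)+O\big(t^{1/2+\epsilon}Z^{-1/2}\big)\qquad(1\ll Z\le t^2). \tag{4}$$
So $D$ looks like a trigonometric sum with frequencies $2\sqrt n$.

**Fact 2 (Dirichlet).** Given real $\lambda_1,\dots,\lambda_J$, $T_0>0$ and an integer $q\ge2$, there is $\tau\in[T_0,T_0q^J]$ with $\|\lambda_j\tau\|\le1/q$ for all $j$.

*Proof.* Cut the unit cube into $q^J$ boxes of side $1/q$. Two of the $q^J+1$ points $(iT_0\lambda_1,\dots,iT_0\lambda_J)$ mod $1$, $0\le i\le q^J$, lie in one box, say for $i<i'$. Take $\tau=(i'-i)T_0$. $\square$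

For example, with $\lambda_1=2\sqrt2$, $q=6$, $T_0=1$, the multiples $1,2,3,4$ fail, but $5\cdot2\sqrt2\approx14.142$ is within $1/6$ of $14$, so $\tau=5$ works.

**Fact 3 (Montgomery–Vaughan).** For finitely many distinct real $\lambda_n$ and complex $a_n$, with $\delta_n=\min_{m\ne n}|\lambda_m-\lambda_n|$,
$$\int_T^{2T}\Big|\sum_na_ne(\lambda_nt)\Big|^2dt=\sum_n|a_n|^2\big(T+O(\delta_n^{-1})\big).$$
For $\lambda_n=2\sqrt n$ we have $\delta_n\ge2(\sqrt{n+1}-\sqrt n)=\frac2{\sqrt{n+1}+\sqrt n}$, so $\delta_n^{-1}\ll\sqrt n$.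

**Fact 4 (Besicovitch, 1940).** The numbers $\sqrt r$, $r\ge1$ squarefree, are linearly independent over $\mathbb Q$.

*Proof.* Let $p_1,p_2,\dots,p_k$ be distinct primes and $K_k=\mathbb Q(\sqrt{p_1},\dots,\sqrt{p_k})$. We claim that $\sqrt q\notin K_k$ for every squarefree $q>1$ coprime to $p_1\cdots p_k$. For $k=0$ this is the irrationality of $\sqrt q$. Let $k\ge1$ and suppose $\sqrt q=a+b\sqrt{p_k}$ with $a,b\in K_{k-1}$. Squaring, $q=a^2+b^2p_k+2ab\sqrt{p_k}$; since $\sqrt{p_k}\notin K_{k-1}$ by induction, $ab=0$. If $b=0$, then $\sqrt q\in K_{k-1}$, against the induction hypothesis. If $a=0$, then $\sqrt{qp_k}=bp_k\in K_{k-1}$, again against it, because $qp_k$ is squarefree, exceeds $1$ and is coprime to $p_1\cdots p_{k-1}$. This proves the claim. Hence each step $K_{k-1}\subset K_k$ has degree $2$, and the $2^k$ numbers $\sqrt r$ with $r\mid p_1\cdots p_k$ form a $\mathbb Q$-basis of $K_k$. Any finite set of squarefree integers consists of divisors of some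 $p_1\cdots p_k$. $\square$

Finally, let
$$\varphi(u)=\Big(\frac{\sin\pi u}{\pi u}\Big)^2\ge0,\qquad\hat\varphi(\xi)=\int_{\mathbb R}\varphi(u)e(\xi u)\,du=\max(0,1-|\xi|).$$
It has two useful properties: $\hat\varphi\ge0$, and $\hat\varphi$ vanishes outside $(-1,1)$. For example $\hat\varphi\big(2(\sqrt2-1)\big)=3-2\sqrt2\approx0.1716$, but $\hat\varphi\big(2(\sqrt3-1)\big)=0$ since $2(\sqrt3-1)\approx1.46$. Since $\varphi$ is even,
$$\int_{\mathbb R}\varphi(u)\cos(\alpha+2\pi\xi u)\,du=\hat\varphi(\xi)\cos\alpha. \tag{5}$$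
From $\cos a\cos b=\frac12[\cos(a-b)+\cos(a+b)]$ and (5) we get, for all $m,n\ge1$ and real $\tau$,
$$\int_{\mathbb R}\varphi(u)\cos\!\Big(4\pi\sqrt n(\tau+u)-\frac\pi4\Big)\cos\!\Big(4\pi\sqrt m\,u-\frac\pi4\Big)du=\tfrac12\cos(4\pi\sqrt n\,\tau)\,\hat\varphi\big(2(\sqrt n-\sqrt m)\big). \tag{6}$$
The sum term has frequency $2(\sqrt n+\sqrt m)\ge4$, where $\hat\varphi=0$, so it disappears.

## One and two frequencies by hand

Take a single frequency: $P_1(t)^2=\frac1{2\pi^2}\cos^2(4\pi t-\frac\pi4)=\frac1{4\pi^2}(1+\sin8\pi t)$. Over every unit interval its integral is exactly $\frac1{4\pi^2}$. One frequency does not make any window exceptional.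

Take two: $p(t)=a\cos(4\pi\sqrt m\,t-\frac\pi4)+b\cos(4\pi\sqrt n\,t-\frac\pi4)$ with $m\ne n$ and $a,b>0$. Expanding the square and using (5),
$$\int_{\mathbb R}\varphi(u)p(\tau+u)^2du=\tfrac12(a^2+b^2)+ab\,\cos\big(4\pi(\sqrt m-\sqrt n)\tau\big)\,\hat\varphi\big(2(\sqrt m-\sqrt n)\big).$$
The two frequencies beat. If $|\sqrt m-\sqrt n|<\frac12$, a unit window sees the beat, and it is largest when the two waves are in phase, as at $\tau=0$.

With all $n\le N$ in phase, we meet the number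
$$A=A_N:=\int_{\mathbb R}\varphi(u)P_N(u)^2\,du=\frac1{4\pi^2}\sum_{m,n\le N}w_{mn}\,\hat\varphi\big(2(\sqrt m-\sqrt n)\big), \tag{7}$$
where the second form is (6) with $\tau=0$. By hand, $4\pi^2A_1=1$. For $N=2$ the diagonal is $1+4\cdot2^{-3/2}\approx2.414$ and the pair $\{1,2\}$ adds $2\cdot2^{1/4}(3-2\sqrt2)\approx0.408$. For $N=3$ the diagonal gains $4\cdot3^{-3/2}\approx0.770$, the pair $\{2,3\}$ adds about $0.760$, and the pair $\{1,3\}$ adds nothing. So $4\pi^2A_2\approx2.82$ and $4\pi^2A_3\approx4.35$. The diagonal converges as $N\to\infty$, but the off-diagonal part does not.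

## Close frequencies make a sum of size at least $\log^3N$

The purpose of the next lemma is to show $A_N\gg\log^3N$. It is stated for general coefficients because Theorem 2 needs it for squarefree $n$ only.

**Lemma 5.** Let $b(n)\ge0$ satisfy $\sum_{M\le n<2M}b(n)\ge c_0M\log M$ for all $M\ge M_0$, with some $c_0>0$. Then for large $N$,
$$\sum_{m,n\le N}b(m)b(n)(mn)^{-3/4}\hat\varphi\big(2(\sqrt m-\sqrt n)\big)\gg\log^3N.$$

*Proof.* All terms are nonnegative, so we may discard any we like. Let $M=2^j$ with $\max(M_0,2)\le M\le N/2$. Cut $[M,2M)$ into at most $4\sqrt M+1\le5\sqrt M$ intervals $\mathcal I$ of length at most $\sqrt M/4$. For $m,n$ in the same $\mathcal I$,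
$$|\sqrt m-\sqrt n|=\frac{|m-n|}{\sqrt m+\sqrt n}\le\frac{\sqrt M/4}{2\sqrt M}=\frac18,\qquad\text{so}\qquad\hat\varphi\big(2(\sqrt m-\sqrt n)\big)\ge\frac34.$$
Also $(mn)^{-3/4}\ge(2M)^{-3/2}$. Keeping only pairs in a common $\mathcal I$ and using Cauchy–Schwarz over the at most $5\sqrt M$ intervals, the contribution of $[M,2M)$ is at least
$$\tfrac34(2M)^{-3/2}\sum_{\mathcal I}\Big(\sum_{n\in\mathcal I}b(n)\Big)^2\ge\tfrac34(2M)^{-3/2}\,\frac{(c_0M\log M)^2}{5\sqrt M}\gg\log^2M.$$
Different $M$ use disjoint sets of pairs. Summing over $j$, $\sum_jj^2\gg\log^3N$. $\square$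

**The lemma applies to $b=d$.** Since $\sum_{n\le x}d(n)=x\log x+O(x)$, the sum over $[M,2M)$ is $M\log M+O(M)$. By (7) there is $c_1>0$ with
$$A_N\ge15c_1\log^3N\qquad(N\text{ large}). \tag{8}$$

**The lemma applies to $b=\mu^2d$.** This function is multiplicative with $\sum\mu^2(n)d(n)n^{-s}=\prod_p(1+2p^{-s})$. Dividing by $\zeta(s)^2=\prod_p(1-p^{-s})^{-2}$ and using $(1+2z)(1-z)^2=1-3z^2+2z^3$, we get $\mu^2d=d*h$ with
$$\sum_kh(k)k^{-s}=\prod_p(1-3p^{-2s}+2p^{-3s})=:H(s),$$
absolutely convergent for $\Re s>\frac12$. Hence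
$$\sum_{n\le x}\mu^2(n)d(n)=\sum_{k\le x}h(k)\Big(\frac xk\log\frac xk+O\Big(\frac xk\Big)\Big)=x\log x\sum_{k\le x}\frac{h(k)}k+O\Big(x\sum_k\frac{|h(k)|(1+\log k)}k\Big),$$
and $\log x\sum_{k>x}|h(k)|/k\le\sum_{k>x}|h(k)|\log k/k=O(1)$, so the sum is $H(1)x\log x+O(x)$. Here $H(1)=\prod_p(1-\frac1p)^2(1+\frac2p)>0$. So the sum over $[M,2M)$ is $H(1)M\log M+O(M)$, up to endpoint terms $O(M^\epsilon)$.

## Squaring Voronoï's formula at an aligned point, and where it breaks

By (8), all waves with $n\le N$ in phase produce a large mean square. Fact 2 lets us bring them nearly into phase at some large $\tau$. So a sensible first attempt is to insert (4) with $Z=\tau^2/4$ into $\int\varphi(u)D(\tau+u)^2du$ and expand. The main part is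
$$\int_{\mathbb R}\varphi(u)P_Z(\tau+u)^2du=\frac1{4\pi^2}\sum_{m,n\le Z}w_{mn}\cos\big(4\pi(\sqrt m-\sqrt n)\tau\big)\hat\varphi\big(2(\sqrt m-\sqrt n)\big).$$
If $\|2\sqrt n\,\tau\|\le\frac1{12}$ for $n\le3N$, then the cosines with $m,n\le3N$ are at least $\cos\frac\pi3=\frac12$, so this block is at least a constant times $\log^3N$, as hoped.

The attempt stops at the terms with $m$ or $n$ beyond $3N$. Aligning $J$ frequencies by Fact 2 only guarantees $\tau\le T_0q^J$, whereas Voronoï's formula at $\tau$ is used with about $\tau^2$ frequencies; we cannot align them all, and the remaining cosines have unknown sign. Absolute values do not help. By Lemma 5 with $Z$ in place of $N$, the sum of $w_{mn}\hat\varphi(2(\sqrt m-\sqrt n))$ over $m,n\le Z$ is $\gg\log^3Z\gg N^3$ when $\tau\ge e^N$. The controlled block is only $O(\log^4N)$: by $w_{mn}\le\frac12\big(d(m)^2m^{-3/2}+d(n)^2n^{-3/2}\big)$, and because for given $m$ at most $2\sqrt m+1$ integers $n$ satisfy $|\sqrt m-\sqrt n|<\frac12$,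 it is $\ll\sum_{m\le3N}d(m)^2/m\ll\log^4N$. The uncontrolled part could be far larger than the controlled one.

The remedy is not to square $D$ at all at first. Multiply $D(\tau+u)$ by the **short** sum $P_N(u)$. The factor $\hat\varphi(2(\sqrt n-\sqrt m))$ in (6) with $m\le N$ then kills every $n>3N$, so only aligned frequencies survive. Afterwards Cauchy–Schwarz turns a large correlation into a large mean square of $D$.

## Correlation of $D(\tau+u)$ with a short cosine sum: proof of Theorem 1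

Let $N$ be large, $P=P_N$, $A=A_N$ as in (7).

**Step 1: align the frequencies.** Apply Fact 2 to the numbers $2\sqrt n$, $n\le3N$, with $q=6$ and $T_0=e^N$. As $6^{3N}\le e^{6N}$, there is $\tau\in[e^N,e^{7N}]$ with $\|2\sqrt n\,\tau\|\le\frac16$ for $n\le3N$. Hence
$$\cos(4\pi\sqrt n\,\tau)\ge\cos\frac\pi3=\frac12\qquad(n\le3N). \tag{9}$$

**Step 2: compute the correlation.** The purpose is to bound from below
$$K=\int_{|u|\le\tau/2}\varphi(u)D(\tau+u)P(u)\,du.$$
Put $Z=\tau^2/4$. For $|u|\le\tau/2$ we have $\tau/2\le\tau+u\le3\tau/2$, so $Z\le(\tau+u)^2$ and (4) gives $D(\tau+u)=P_Z(\tau+u)+O(\tau^{-1/2+\epsilon})$. Two errors arise.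

- Replacing $D$ by $P_Z$. Since $|P|\ll\sum_{n\le N}d(n)n^{-3/4}\ll N^{1/2}$ and $\int\varphi=1$, this costs $O(N^{1/2}\tau^{-1/2+\epsilon})$.
- Extending the integral to all $u\in\mathbb R$. Since $\int_{|u|>\tau/2}\varphi\ll1/\tau$, this costs $\ll\frac1\tau\sum_{m\le N}\frac{d(m)}{m^{3/4}}\sum_{n\le\tau^2/4}\frac{d(n)}{n^{3/4}}\ll\frac1\tau N^{1/2}\tau^{1/2+\epsilon}$, of the same size.

Both are $o(1)$ because $\tau\ge e^N$. Using (6) term by term in the finite double sum,
$$K=\frac1{4\pi^2}\sum_{m\le N}\ \sum_{n\le Z}w_{mn}\cos(4\pi\sqrt n\,\tau)\,\hat\varphi\big(2(\sqrt n-\sqrt m)\big)+o(1).$$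
A nonzero term has $\sqrt n<\sqrt m+\frac12\le\sqrt N+\frac12$, so $n<N+\sqrt N+\frac14\le3N$, and (9) applies to it. Thus every term is nonnegative; drop those with $n>N$ and use $\cos\ge\frac12$ on the rest (all $n\le N$ occur, since $Z\ge N$). We obtain
$$K\ge\tfrac12A-o(1).$$

**Step 3: pass to the mean square of $D$.** By Cauchy–Schwarz with weight $\varphi\ge0$,
$$K^2\le\int_{\mathbb R}\varphi P^2\cdot\int_{|u|\le\tau/2}\varphi(u)D(\tau+u)^2du=A\int_{|u|\le\tau/2}\varphi(u)D(\tau+u)^2du.$$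
Since $A\to\infty$ by (8), for large $N$
$$\int_{|u|\le\tau/2}\varphi(u)D(\tau+u)^2du\ge\frac{(\frac12A-o(1))^2}A\ge\frac A5.$$

**Step 4: find one good unit window.** Let $W$ be the maximum of $\int_{\tau+k}^{\tau+k+1}D^2$ over the integers $k$ for which $[k,k+1]$ meets $[-\frac\tau2,\frac\tau2]$. We have $\sup_{[k,k+1]}\varphi\le1$ for $k=0,-1$; it is at most $\frac1{\pi^2k^2}$ for $k\ge1$, and symmetrically for $k\le-2$. So
$$\sum_k\sup_{[k,k+1]}\varphi\le2+\frac2{\pi^2}\sum_{k\ge1}\frac1{k^2}=2+\frac13<3,$$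
and $\frac A5\le3W$. By (8), $W\ge A/15\ge c_1\log^3N$. Let $t=\tau+k$ for a maximizing $k$; then $t\in[\frac\tau2-1,\frac{3\tau}2]$. By (3),
$$F((t+1)^2)-F(t^2)\ge2t^2W-3C\int_t^{t+1}v^2dv\ge2c_1t^2\log^3N-O(t^2). \tag{10}$$

**Step 5: read off the theorem.** Let $B=\max\big(|G(t^2)|,|G((t+1)^2)|\big)$. Since $F(x)=xG(x)-x\ell(x)$ and $x\ell(x)$ changes by $O(t\log^2t)$ on $[t^2,(t+1)^2]$, the left side of (10) is at most
$$B\big(t^2+(t+1)^2\big)+O(t\log^2t)\le3Bt^2+O(t^2).$$
Hence $B\ge\frac23c_1\log^3N-O(1)$. Let $x\in\{t^2,(t+1)^2\}$ be the point where $B$ is attained. From $\frac12e^N-1\le t$ and $t+1\le\frac32e^{7N}+1$ we get $x\in[e^N,e^{15N}]$ for large $N$. So $\log\log x=\log N+O(1)$, and $|G(x)|\ge c(\log\log x)^3$ for a suitable $c>0$. Likewise $\log\log t=\log N+O(1)$, and (10) is the statement about $F((t+1)^2)-F(t^2)$, after decreasing $c$ if necessary; $t\to\infty$ as $N\to\infty$.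

Finally, if $F(x)=M(x)+O(x)$ with $M((t+1)^2)-M(t^2)\ll t^2$, then the left side of (10) would be $O(t^2)$ for all large $t$, which contradicts (10) as $N\to\infty$. This proves Theorem 1. $\blacksquare$

## From a jump to a sign: the frequencies of $G(t^2)$

Inequality (10) says that $F$ rises steeply across one window. It cannot tell whether $G$ is very positive after the climb or very negative before it. For Theorem 2 we need both, and so we must look at $G$ itself. Put
$$g(t)=G(t^2)=\frac{F(t^2)}{t^2}+\ell(t^2).$$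
By (2),
$$\Big(\frac{F(t^2)}{t^2}\Big)'=2D(t)^2-3C-\frac{2F(t^2)}{t^3}, \tag{11}$$
so the oscillation of $g$ comes from integrating $2D^2$. A beat $\cos4\pi(\sqrt m-\sqrt n)t$ in $D^2$ becomes a multiple of $\frac{\sin4\pi(\sqrt m-\sqrt n)t}{\sqrt m-\sqrt n}$ in $g$. At a point where all beats of $D^2$ are in phase, these sines vanish: we are in the middle of the climb. A quarter unit later the sine is $\sin\pi(\sqrt m-\sqrt n)$, and for $|\sqrt m-\sqrt n|<\frac12$ this has the sign of $\sqrt m-\sqrt n$, so all quotients are positive; a quarter unit earlier all are negative. The plan is therefore to average $g$ over a long interval $[T,2T]$ with a **nonnegative** weight concentrated where the frequencies are in phase, shifted by $s=\pm\frac14$.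

The weight is a smoothed Riesz product. Let $N$ be a large integer, $R$ the set of squarefree integers in $[1,N]$, and $s\in\{\frac14,-\frac14\}$. For $\theta\in\{-1,0,1\}^R$ put
$$\sigma_\theta=\sum_{r\in R}\theta_r\sqrt r,\qquad|\theta|=\#\{r:\theta_r\ne0\},$$
and let $e_r$ be the unit vectors. Define
$$k(t)=\int_{\mathbb R}\varphi(u)\prod_{r\in R}\Big(1+\cos4\pi\sqrt r\,(t-u-s)\Big)du .$$
Writing $1+\cos2\pi\beta=1+\frac12e(\beta)+\frac12e(-\beta)$ and multiplying out,
$$k(t)=\sum_\theta2^{-|\theta|}\hat\varphi(2\sigma_\theta)\,e\big(2\sigma_\theta(t-s)\big). \tag{12}$$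
The first form shows $k\ge0$. In the second, only $\theta$ with $|\sigma_\theta|<\frac12$ count, and by Fact 4, $\sigma_\theta=0$ only for $\theta=0$.

For $N=2$ there are nine vectors $\theta$, and the values $\sigma_\theta$ with $|\sigma_\theta|<\frac12$ are $0$ and $\pm(\sqrt2-1)$, so $k(t)=1+\frac{3-2\sqrt2}2\cos4\pi(\sqrt2-1)(t-s)$. For $N=5$ there is also $1+\sqrt2-\sqrt5\approx0.178$, with three nonzero entries. We shall see that $g$ has no resonance at such a frequency, so the unwanted terms do no harm.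

## Fourier coefficients of $g$ and the Riesz product: proof of Theorem 2

Put
$$c_\theta=\frac1T\int_T^{2T}g(t)\,e(2\sigma_\theta t)\,dt,\qquad\text{so}\qquad\frac1T\int_T^{2T}g(t)k(t)\,dt=\sum_\theta2^{-|\theta|}\hat\varphi(2\sigma_\theta)e(-2\sigma_\theta s)\,c_\theta. \tag{13}$$
The parameters are
$$Y=N^{12\cdot2^N},\qquad T=Y^{2^{N+2}}.$$
Then $\log T=48\cdot4^N\log N$. For $x\in[T^2,4T^2]$ this gives $\log\log x=N\log4+O(\log\log N)$ and $\log\log\log x=(1+o(1))\log N$.

**Step 1: separate the frequencies.** The purpose is to bound from below every nonzero frequency that will appear as a denominator. We use that a nonzero algebraic integer has conjugates whose product is, up to sign, a nonzero integer, hence of absolute value at least $1$. For example $(\sqrt2-1)(-\sqrt2-1)=-1$ forces $\sqrt2-1=\frac1{\sqrt2+1}$.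

Let $\theta\ne0$. Then $\sigma_\theta\neq0$ lies in the field generated by $\sqrt p$, $p\le N$ prime, so its degree is at most $2^{\pi(N)}\le2^{N-1}$. Every conjugate arises by changing signs of square roots and is at most $\sum_{r\le N}\sqrt r\le N^{3/2}$ in absolute value. So
$$|\sigma_\theta|\ge N^{-\frac32\cdot2^{N-1}}\ge N^{-2^N}\ge Y^{-1}. \tag{14}$$
Let $m,n\le Y$. Any number $\pm\sqrt m\pm\sqrt n\pm\sigma_\theta$ lies in a field of degree at most $2^{\pi(N)+2}\le2^{N+1}$, and its conjugates are at most $2\sqrt Y+N^{3/2}\le3\sqrt Y\le Y$ in absolute value. So, if it is nonzero, its absolute value is at least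
$$\delta:=Y^{-2^{N+1}}. \tag{15}$$
Note $T\delta=Y^{2^{N+1}}$.

**Step 2: the mean $c_0$ is bounded.** This is where (1) enters. Put $J(X)=\int_2^XE(x)\,dx\ll X^2$. With $x=t^2$,
$$c_0=\frac1T\int_T^{2T}\frac{E(t^2)}{t^2}dt=\frac1{2T}\int_{T^2}^{4T^2}x^{-3/2}dJ(x)=\frac1{2T}\Big[Jx^{-3/2}\Big]_{T^2}^{4T^2}+\frac3{4T}\int_{T^2}^{4T^2}J(x)x^{-5/2}dx.$$
Both terms are $O(1)$: the bracket is $\ll T$, and the last integral is $\ll\int_{T^2}^{4T^2}x^{-1/2}dx\ll T$.

**Step 3: from $g$ to $D^2$.** Let $\theta\ne0$, $\sigma=\sigma_\theta$, $|\sigma|<\frac12$. The purpose is to show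
$$c_\theta=-\frac1{2\pi i\sigma}\cdot\frac1T\int_T^{2T}D(t)^2e(2\sigma t)\,dt+O\Big(\frac{\log^4T}{T\sigma^2}\Big). \tag{16}$$
The function $\ell(t^2)$ is $O(\log^2T)$ with total variation $O(\log^2T)$ on $[T,2T]$, so integration by parts gives $\int_T^{2T}\ell(t^2)e(2\sigma t)dt\ll\log^2T/|\sigma|$. For the other part of $g$,
$$\frac1T\int_T^{2T}\frac{F(t^2)}{t^2}e(2\sigma t)\,dt=\frac1T\Big[\frac{F(t^2)}{t^2}\cdot\frac{e(2\sigma t)}{4\pi i\sigma}\Big]_T^{2T}-\frac1{4\pi i\sigma T}\int_T^{2T}\Big(\frac{F(t^2)}{t^2}\Big)'e(2\sigma t)\,dt,$$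
which is legitimate because $F$ is continuous and piecewise continuously differentiable. The given bound $F(X)\ll X\log^4X$ makes the bracket contribute $O(\log^4T/(T|\sigma|))$. In the last integral insert (11). The term $-2F(t^2)t^{-3}\ll\log^4T/T$ contributes $O(\log^4T/(T|\sigma|))$. The constant $-3C$ contributes $O(1/(T\sigma^2))$, as $\int_T^{2T}e(2\sigma t)dt\ll1/|\sigma|$. The term $2D^2$ gives the main term of (16). Since $|\sigma|<\frac12$, all errors are within the one stated.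

**Step 4: replace $D$ by $P_Y$.** By (4) with $Z=T^2$, on $[T,2T]$ we have $D=P_Y+S$ with $S=P_{T^2}-P_Y+O(T^{-1/2+\epsilon})$. A cosine sum is the real part of $\sum a_ne(2\sqrt nt)$ with $|a_n|\ll d(n)n^{-3/4}$, so Fact 3 with $\delta_n^{-1}\ll\sqrt n$ gives
$$\frac1T\int_T^{2T}S^2dt\ll\sum_{n>Y}\frac{d(n)^2}{n^{3/2}}+\frac1T\sum_{n\le T^2}\frac{d(n)^2}n+T^{-1+\epsilon}\ll Y^{-1/3},\qquad\frac1T\int_T^{2T}P_Y^2dt\ll1,$$
where we used $d(n)\ll n^\epsilon$ and $Y\le T^{1/2}$. As $D^2-P_Y^2=S(2P_Y+S)$, Cauchy–Schwarz yields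
$$\frac1T\int_T^{2T}D^2e(2\sigma t)\,dt=\frac1T\int_T^{2T}P_Y^2e(2\sigma t)\,dt+O(Y^{-1/6}). \tag{17}$$

**Step 5: find the resonances.** Multiplying out,
$$P_Y(t)^2=\frac1{4\pi^2}\sum_{m,n\le Y}w_{mn}\Big[\cos4\pi(\sqrt m-\sqrt n)t+\sin4\pi(\sqrt m+\sqrt n)t\Big].$$
Write sines and cosines as exponentials and multiply by $e(2\sigma t)$. Each resulting exponential is $e(2\eta t)$ with $\eta=\pm(\sqrt m\pm\sqrt n)+\sigma$. If $\eta\ne0$, then $|\eta|\ge\delta$ by (15), and the term contributes $O(w_{mn}/(T\delta))$ to $\frac1T\int P_Y^2e(2\sigma t)\,dt$. Since $\sum_{m,n\le Y}w_{mn}=\big(\sum_{n\le Y}d(n)n^{-3/4}\big)^2\ll Y$, all these together are $O(Y/(T\delta))$.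

It remains to see when $\eta=0$. The case $\sqrt m+\sqrt n=\pm\sigma$ is impossible, because $|\sigma|<\frac12$. So $\sqrt m-\sqrt n=\pm\sigma$. Write $m=a^2r$, $n=b^2r'$ with $r,r'$ squarefree.

- If $r=r'$, then $|\sigma|=|a-b|\sqrt r$ is $0$ or at least $1$, contradicting $0<|\sigma|<\frac12$.
- If $r\ne r'$, then $a\sqrt r-b\sqrt{r'}=\pm\sum_{\rho\in R}\theta_\rho\sqrt\rho$. By Fact 4 the coefficients agree, so $r,r'\in R$, and $a,b\ge1$ must equal $1$ because all $\theta_\rho\in\{-1,0,1\}$. Thus $m,n\in R$ and $\theta=\pm(e_m-e_n)$.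

If $\theta=e_m-e_n$ with $m\ne n$ in $R$ (and then $m,n\le N\le Y$), the resonant ordered pairs are exactly $(m,n)$ and $(n,m)$; in each, half of the cosine resonates, giving $\frac12\cdot\frac{w_{mn}}{4\pi^2}$. For every other $\theta\ne0$ nothing resonates.

**Step 6: collect the errors.** By (16), (17) and Step 5, for $\theta\ne0$ with $|\sigma_\theta|<\frac12$,
$$c_\theta=\begin{cases}-\dfrac1{2\pi i(\sqrt m-\sqrt n)}\cdot\dfrac{w_{mn}}{4\pi^2}+O(\mathcal E),&\theta=e_m-e_n,\ m\ne n\in R,\\[2mm]O(\mathcal E),&\text{otherwise,}\end{cases} \tag{18}$$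
with
$$\mathcal E=\frac{Y^{-1/6}}{|\sigma|}+\frac Y{T\delta|\sigma|}+\frac{\log^4T}{T\sigma^2}.$$
By (14) the first term is at most $N^{-2\cdot2^N}N^{2^N}=N^{-2^N}$. The second is at most $Y^2\cdot Y^{-2^{N+1}}\le Y^{-2}$. As $\log^4T\le T^{1/2}$, the third is at most $Y^2T^{-1/2}=Y^{2-2^{N+1}}\le Y^{-2}$. So $\mathcal E\ll N^{-2^N}$. In (13) the weights satisfy $\sum_\theta2^{-|\theta|}=(1+\frac12+\frac12)^{|R|}\le2^N$, so the errors contribute $O(2^NN^{-2^N})=o(1)$.

**Step 7: evaluate the weighted mean of $g$.** Insert Step 2 and (18) in (13). Write $y=\sqrt m-\sqrt n$; here $|\theta|=2$, and $-\frac1{2\pi iy}=\frac i{2\pi y}$. So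
$$\frac1T\int_T^{2T}gk\,dt=O(1)+\frac14\cdot\frac1{4\pi^2}\sum_{\substack{m\ne n\\m,n\in R}}w_{mn}\hat\varphi(2y)\,\frac i{2\pi y}e(-2ys).$$
Exchanging $m$ and $n$ turns $y$ into $-y$, and the summand into its complex conjugate. So we may replace each summand by its real part, and the real part of $\frac i{2\pi y}e(-2ys)$ is $\frac{\sin4\pi ys}{2\pi y}$. Therefore
$$\frac1T\int_T^{2T}gk\,dt=O(1)+\frac1{32\pi^3}\sum_{\substack{m\ne n\\m,n\in R}}w_{mn}\,\hat\varphi(2y)\,\frac{\sin4\pi ys}y. \tag{19}$$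
Without the shift, that is for $s=0$, the sum would be zero: this is the middle of the climb. For $s=\frac14$ the quotient is $\frac{\sin\pi y}y$, and only $0<|y|<\frac12$ matters, where $\frac{\sin\pi y}y\ge2$. Lemma 5 with $b=\mu^2d$ bounds $\sum_{m,n\in R}w_{mn}\hat\varphi(2y)$ below by a constant times $\log^3N$; omitting the diagonal costs at most $\sum d(n)^2n^{-3/2}=O(1)$. Hence, for some $c_2>0$,
$$\frac1T\int_T^{2T}gk\,dt\ \begin{cases}\ge c_2\log^3N-O(1),&s=\frac14,\\\le-c_2\log^3N+O(1),&s=-\frac14,\end{cases} \tag{20}$$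
the second line because changing the sign of $s$ changes the sign of the sum in (19).

**Step 8: pass from the weighted mean to values of $g$.** By (12), (14) and $\int_T^{2T}e(2\sigma t)dt\ll1/|\sigma|$,
$$\frac1T\int_T^{2T}k\,dt=1+O\Big(\frac{2^N}{T\min_{\theta\ne0}|\sigma_\theta|}\Big)=1+O\Big(\frac{2^NY}T\Big)=1+o(1).$$
Since $k\ge0$, the weighted mean of $g$ lies between the extreme values of $g$ times $1+o(1)$. With $s=\frac14$,
$$\sup_{[T,2T]}g\cdot(1+o(1))\ge\frac1T\int_T^{2T}gk\,dt\ge c_2\log^3N-O(1),$$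
and with $s=-\frac14$,
$$\inf_{[T,2T]}g\cdot(1+o(1))\le-c_2\log^3N+O(1).$$
For $x=t^2$ with $t\in[T,2T]$ we have $g(t)=G(x)$ and $\log N=(1+o(1))\log\log\log x$. Since $N$ may be taken arbitrarily large, both inequalities of Theorem 2 follow. $\blacksquare$
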